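\title{Undecidable equational theories based on equations $F(t_1,\dots,t_n)\approx t_1$}

\begin{abstract}
We consider equational theories based on finitely many equations of the form $F(t_1,\dots,t_n)\approx t_1$. Read from left to right, such an equation replaces a term by a proper subterm, and such theories have convergent rewrite systems, so one may expect them to be decidable. We show that they need not be. Over any effectively presented signature with an operation symbol of arity at least $2$ there is a $\Sigma_1$-complete theory of this kind, and its base can be written with one prescribed symbol of arity at least $2$. If all operation symbols have arity at most $1$, every theory of this kind is decidable.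
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\sigma$ be a signature, that is, a set of operation symbols with arities. We assume throughout that $\sigma$ is \emph{effectively presented}: for instance finite, or countable with its symbols and their arities given computably. An \emph{absorption equation} is an equation
\[
F(t_1,\dots,t_n)\approx t_1 ,
\]
where $F\in\sigma$ has arity $n\ge 1$ and $t_1,\dots,t_n$ are terms of signature $\sigma$. The lattice law $x\vee(x\wedge y)\approx x$, the idempotent laws $x\cdot x\approx x$ and $f(f(x))\approx f(x)$, and the unit law $x\cdot 1\approx x$ are examples. An \emph{absorption theory} is the smallest equational theory $E$ of signature $\sigma$ containing a given finite set of absorption equations, its \emph{base}. The theory $E$ is \emph{decidable} if an algorithm decides, for a given equation $s\approx t$ between terms of signature $\sigma$, whether $s\approx t$ belongs to $E$. We answer the following question, posed in \cite{source}.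

\medskip
\noindent\textbf{Question.} \emph{Is every absorption theory decidable?}
\medskip

There is good reason to guess that the answer is yes. Used as a rewrite rule $F(t_1,\dots,t_n)\to t_1$, an absorption equation makes every term that it applies to shorter, so rewriting always terminates. If the result of rewriting did not depend on the order of the steps, one would decide $s\approx t$ by comparing the results for $s$ and $t$. In general it does depend on the order. Take unary symbols $a,b$, omit parentheses, and consider the rules $abx\to bx$ and $babx\to abx$. The term $babx$ rewrites to $bbx$ by the first rule, and to $abx$ and then $bx$ by the second and the first; neither rule applies to $bbx$ or to $bx$. The conflict is resolved by a further rule $bbx\to bx$, which is again of absorption shape. That some completion always exists is a known fact that accompanies the question: an absorption theory $E$ has a unique perfect base $P$, and $P$ is a convergent term rewrite system for $E$. In many cases $P$ is infinite, and whether $P$ is always recursive is stated there as unknown. We shall not need the definition of a perfect base.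

The guess is wrong.

\begin{theorem}\label{thm:A}
For every recursively enumerable set $W\subseteq\mathbb N$ there are a finite signature $\sigma$ consisting of unary and binary symbols, a finite set $\Sigma$ of absorption equations with theory $E$, a unary symbol $G\in\sigma$, and a computable sequence of terms $c_e$ $(e\in\mathbb N)$ such that
\[
G(c_e)\approx c_e\in E\iff e\in W .
\]
If $W$ is not recursive, then $E$ is undecidable. If $W$ is $m$-complete, then $E$ is $\Sigma_1$-complete.
\end{theorem}

The boundary between the decidable and the undecidable signatures is given by arity alone.

\begin{theorem}\label{thm:B}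
Let $\sigma$ be an effectively presented signature.
\begin{enumerate}
\item If $\sigma$ has an operation symbol of arity at least $2$, then some absorption theory over $\sigma$ is $\Sigma_1$-complete. The base can be chosen to involve just one operation symbol, an arbitrarily prescribed one of arity at least $2$, and undecidability already occurs for equations of the form $F(u_1,\dots,u_n)\approx u_1$.
\item If all operation symbols of $\sigma$ have arity at most $1$, then every absorption theory over $\sigma$ is decidable.
\end{enumerate}
\end{theorem}

Thus all absorption theories over $\sigma$ are decidable if and only if every symbol of $\sigma$ has arity at most $1$; a single binary symbol suffices for undecidability. For the undecidable theories of Theorem~\ref{thm:A}, a perfect base that consists of absorption rules cannot be recursive (Corollary~\ref{cor:rewrite}).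

The idea of Theorem~\ref{thm:A} is to treat ``$G(t)\approx t\in E$'' as a property of the term $t$, and to find two absorption equations that together express the implication ``if $G$ fixes $r$, then $G$ fixes $l$'' and nothing more (Section~\ref{sec:implications}). Such implications propagate the property ``the machine halts from here'' backwards along the computation of a counter machine (Section~\ref{sec:machines}). Section~\ref{sec:onesymbol} codes a finite signature into one symbol without destroying the absorption shape, and Section~\ref{sec:unary} treats unary signatures.

\section{Conventions and standard facts}\label{sec:prelim}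

\emph{Terms and theories.} Terms are formed over a countably infinite set of variables $x_1,x_2,\dots$; the letters $x,y,z$ also denote variables. We write $\mathrm{Var}(t)$ for the set of variables of $t$ and $|t|$ for the number of occurrences of operation symbols and variables in $t$. A substitution $\theta$ maps variables to terms, and $t\theta$ is the corresponding \emph{instance} of $t$; note $|t\theta|\ge|t|$. An \emph{equational theory} is a set of equations that is an equivalence relation on terms, is closed under substitution, and contains $F(s_1,\dots,s_n)\approx F(t_1,\dots,t_n)$ whenever it contains all $s_i\approx t_i$. We write $\Sigma\vdash s\approx t$ if $s\approx t$ belongs to the smallest equational theory containing $\Sigma$.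

\emph{Models.} Algebras are nonempty. By Birkhoff's completeness theorem, $\Sigma\vdash s\approx t$ if and only if $s\approx t$ holds in every algebra of the signature that satisfies $\Sigma$. More precisely, if $E$ is the theory of $\Sigma$, then the \emph{free algebra} of $E$, the algebra of all terms modulo $E$, satisfies exactly the equations in $E$. All non-derivability claims below are proved by building models.

\emph{Computability.} A set is $\Sigma_1$-\emph{complete}, or $m$-\emph{complete}, if it is recursively enumerable (r.e.) and every r.e.\ set $W$ is many-one reducible to it, meaning that $W$ is its preimage under a computable function. Such sets exist and are not recursive. A theory with a finite base over an effectively presented signature is r.e., because derivations can be enumerated. So an absorption theory is $\Sigma_1$-complete as soon as some $m$-complete set many-one reduces to it.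

\emph{Rewriting.} A rewrite system $R$ is a set of rules $l\to r$; a step replaces a subterm $l\theta$ by $r\theta$. A term is \emph{irreducible} if no step applies to it. The system is a \emph{convergent system for} $E$ if there is no infinite sequence of steps, any two terms reachable from a common term have a common term reachable from both, and $s\approx t\in E$ holds exactly when $s$ and $t$ are connected by steps taken in either direction. Then every term reaches a unique irreducible term, its \emph{normal form}, and $s\approx t\in E$ if and only if $s$ and $t$ have the same normal form.

\section{Implications between fixed points}\label{sec:implications}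

Let $G$ be a unary symbol, and say that $G$ \emph{fixes} $t$ if $G(t)\approx t$ is derivable. The absorption equation $G(h)\approx h$ asserts outright that $G$ fixes every instance of $h$. To simulate a computation we need conditional assertions: if $G$ fixes $r\theta$, then $G$ fixes $l\theta$. Equations have no hypotheses, but a binary symbol $M$ provides a substitute. Consider
\[
M(l,G(r))\approx l\qquad\text{and}\qquad G(M(l,r))\approx M(l,r).
\]
The second equation says that $G$ fixes the auxiliary term $M(l,r)$. The first says that a \emph{different} term, $M(l,G(r))$, equals $l$. If $G$ fixes $r$, the two auxiliary terms are equal, and the fixed point $M(l,r)$ is $l$ itself.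

\begin{example}\label{ex:gadget}
Let $P,Q,S$ be unary symbols, and omit parentheses for unary symbols. We want: $G$ fixes every $Qx$, and if $G$ fixes $QSx$ then $G$ fixes $Px$. Take
\[
\text{(i) } M(Px,GQSx)\approx Px,\quad \text{(ii) } GM(Px,QSx)\approx M(Px,QSx),\quad \text{(iii) } GQx\approx Qx .
\]
Using (i), (iii), (ii), (iii), (i) in this order,
\[
GPx\approx GM(Px,GQSx)\approx GM(Px,QSx)\approx M(Px,QSx)\approx M(Px,GQSx)\approx Px .
\]
The derivation starts by making the term longer, and it consults the term $QSx$, which is longer than $Px$ and not a subterm of it. As rewrite rules, (i)--(iii) do not apply to $GPx$ at all. The term $M(Px,GQSx)$ rewrites both to $Px$ and to $M(Px,QSx)$, which calls for the rule $M(Px,QSx)\to Px$; then $GM(Px,QSx)$ rewrites both to $Px$ and to $GPx$, which calls for $GPx\to Px$. Both new rules have absorption shape. Without (iii), the equation $GPx\approx Px$ is not derivable; this is the case $\mathcal F=\emptyset$ of Proposition~\ref{prop:horn} below.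
\end{example}

The mismatch between $G(r)$ in the first equation and $r$ in the second is essential. If the second equation were $G(M(x,y))\approx M(x,y)$, then $G(l)\approx G(M(l,G(r)))\approx M(l,G(r))\approx l$ would follow with no hypothesis on $r$.

Now let $\tau$ be a signature not containing $G$ and $M$, let $T$ be the set of all $\tau$-terms, and let $\sigma=\tau\cup\{G,M\}$. Let $\mathcal F$ be a finite set of $\tau$-terms, the \emph{facts}, and $\mathcal I$ a finite set of pairs $(l,r)$ of $\tau$-terms with $\mathrm{Var}(r)\subseteq\mathrm{Var}(l)$, the \emph{implications}. With $\theta$ ranging over substitutions into $T$, put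
\[
H_0=\{h\theta: h\in\mathcal F\},\qquad H_{j+1}=H_j\cup\{l\theta:(l,r)\in\mathcal I,\ r\theta\in H_j\},\qquad H=\bigcup_{j}H_j .
\]
So $H$ contains all instances of facts, and $r\theta\in H$ implies $l\theta\in H$. Let $\Sigma$ consist of the following absorption equations, for all $(l,r)\in\mathcal I$ and $h\in\mathcal F$:
\begin{align}
M(l,G(r))&\approx l,\label{eq:1}\\
G(M(l,r))&\approx M(l,r),\label{eq:2}\\
G(h)&\approx h.\label{eq:3}
\end{align}

\begin{proposition}\label{prop:horn}
For every $t\in T$ we have $\Sigma\vdash G(t)\approx t$ if and only if $t\in H$.
\end{proposition}

\begin{proof}
Suppose $t\in H_j$; we use induction on $j$. For $j=0$ the equation $G(t)\approx t$ is an instance of \eqref{eq:3}. If $t\in H_{j+1}\setminus H_j$, then $t=l\theta$ with $r\theta\in H_j$, so $G(r\theta)\approx r\theta$ is derivable. By \eqref{eq:1},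
\[
M(l\theta,r\theta)\approx M(l\theta,G(r\theta))\approx l\theta ,
\]
and then by \eqref{eq:2},
\[
G(l\theta)\approx G(M(l\theta,r\theta))\approx M(l\theta,r\theta)\approx l\theta .
\]

For the converse we must exclude unintended derivations: the equations may be instantiated by terms that contain $G$ and $M$, and all implications share the one symbol $M$. We build a model of $\Sigma$ that contains $T$ and in which $G$ fixes no element of $T\setminus H$. Let $U=T\cup\{\infty\}$ with a new element $\infty$. A symbol of $\tau$ applied to elements of $T$ is formal term formation, and its value is $\infty$ if some argument is $\infty$. Let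
\[
G(u)=\begin{cases}u&\text{if }u\in H,\\ \infty&\text{otherwise,}\end{cases}
\qquad
M(u,v)=\begin{cases}u&\text{if }u\in H\text{ or }v=\infty,\\ \infty&\text{otherwise.}\end{cases}
\]
The elements fixed by $G$ are those of $H\cup\{\infty\}$. The clause $v=\infty$ is there for \eqref{eq:1}, which requires $M(l\theta,\infty)=l\theta$ when $r\theta\notin H$. The restriction $u\in H$ is there for \eqref{eq:2}, which requires $M(l\theta,r\theta)$ to be fixed by $G$.

Fix an assignment of elements of $U$ to the variables. By induction on $\tau$-terms, a $\tau$-term has value $\infty$ if one of its variables has value $\infty$, and otherwise its value is its instance under a substitution $\theta$ into $T$ that agrees with the assignment on its variables. In particular the value of a fact $h$ lies in $H_0\cup\{\infty\}$, so \eqref{eq:3} holds. Let $(l,r)\in\mathcal I$, with values $\bar l$ and $\bar r$.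

\emph{Case $\bar l=\infty$.} Both clauses of the definition give $M(\infty,v)=\infty$ for every $v$. So both sides of \eqref{eq:1} have value $\infty$, and \eqref{eq:2} reads $G(\infty)=\infty$, which is true.

\emph{Case $\bar l\in T$.} All variables of $l$ have values in $T$. Since $\mathrm{Var}(r)\subseteq\mathrm{Var}(l)$, we have $\bar l=l\theta$ and $\bar r=r\theta$ for one substitution $\theta$ into $T$. Consider \eqref{eq:1}. If $\bar r\in H$, then $\bar l\in H$, so $M(\bar l,v)=\bar l$ for every $v$. If $\bar r\notin H$, then $G(\bar r)=\infty$ and $M(\bar l,\infty)=\bar l$. Consider \eqref{eq:2}. Since $\bar r\ne\infty$, the value $M(\bar l,\bar r)$ is $\bar l$ if $\bar l\in H$ and $\infty$ otherwise; in both cases $G$ fixes it.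

Hence $U$ satisfies $\Sigma$. Let $t\in T$ with $\Sigma\vdash G(t)\approx t$. Assign each variable to itself. Then $t$ has value $t$, so $G(t)=t$ in $U$, and since $t\neq\infty$ we get $t\in H$.
\end{proof}

The hypothesis $\mathrm{Var}(r)\subseteq\mathrm{Var}(l)$ entered only in the second case. Without it one could have $\bar r=\infty$ and $\bar l\in T\setminus H$; then $M(\bar l,\bar r)=\bar l$ is not fixed by $G$, and this model violates \eqref{eq:2}.

\section{Counter machines}\label{sec:machines}

A \emph{two-counter machine} has instructions numbered $0,\dots,m$ and two counters holding natural numbers. Instruction $m$ is ``halt''. Each instruction $i<m$ concerns one of the counters and is either an \emph{increment}, ``add $1$ to the counter and go to $j$'', or a \emph{test}, ``if the counter is $0$ go to $k$, otherwise subtract $1$ from it and go to $j$''. A \emph{configuration} $(i;a,b)$ consists of an instruction number and the contents of the counters; for $i<m$ it has a unique \emph{next} configuration. The machine \emph{halts from} a configuration if repeated passage to the next configuration reaches instruction $m$. By Minsky \cite[\S14.1]{minsky}, for every r.e.\ set $W$ there is a two-counter machine that halts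 from $(0;2^e,0)$ if and only if $e\in W$. Fix $W$ and such a machine.

Let $\tau=\{Z,S,Q_0,\dots,Q_m\}$ with $Z,S$ unary and all $Q_i$ binary. Fix a variable $z$, put $\nu_a=S^a(Z(z))$, and let $Q_i(\nu_a,\nu_b)$ be the \emph{code} of $(i;a,b)$. The marker $Z$ makes the value $0$ recognizable by matching a pattern, namely $Z(x)$. We take it unary rather than constant because Section~\ref{sec:onesymbol} needs a signature without constants. The only fact is $Q_m(x,y)$. Each instruction $i<m$ contributes implications $(l,r)$ as follows, where $l$ describes a configuration and $r$ the next one:
\[
\begin{array}{lll}
 & l & r\\[2pt]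
\text{increment of counter 1} & Q_i(x,y) & Q_j(S(x),y)\\
\text{test of counter 1} & Q_i(S(x),y) & Q_j(x,y)\\
 & Q_i(Z(x),y) & Q_k(Z(x),y)\\
\text{increment of counter 2} & Q_i(x,y) & Q_j(x,S(y))\\
\text{test of counter 2} & Q_i(x,S(y)) & Q_j(x,y)\\
 & Q_i(x,Z(y)) & Q_k(x,Z(y))
\end{array}
\]
In every row $\mathrm{Var}(l)=\mathrm{Var}(r)=\{x,y\}$. Let $H$ and $\Sigma$ be as in Section~\ref{sec:implications}.

\begin{lemma}\label{lem:halt}
The machine halts from $(i;a,b)$ if and only if $Q_i(\nu_a,\nu_b)\in H$.
\end{lemma}

\begin{proof}
First let $i<m$. We claim that $Q_i(\nu_a,\nu_b)=l\theta$ for exactly one implication $(l,r)$, and that then $r\theta$ is the code of the next configuration. Only the implications of instruction $i$ have $l$ with outermost symbol $Q_i$, and $\theta(x),\theta(y)$ are determined by $l$. Suppose that instruction $i$ concerns counter 1. For an increment, $\theta(x)=\nu_a$, $\theta(y)=\nu_b$ and $r\theta=Q_j(\nu_{a+1},\nu_b)$. For a test with $a>0$, the outermost symbol of $\nu_a$ is $S$, so only the first row matches, $\theta(x)=\nu_{a-1}$ and $r\theta=Q_j(\nu_{a-1},\nu_b)$. For a test with $a=0$, the outermost symbol is $Z$, so only the second row matches, $\theta(x)=z$ and $r\theta=Q_k(\nu_0,\nu_b)$.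 For counter 2 exchange the two arguments.

If the machine halts from $(i;a,b)$ in $j$ steps, then the code lies in $H_j$: for $j=0$ we have $i=m$ and the code is an instance of the fact, and the inductive step is the claim. Conversely, let the code lie in $H_j$ and use induction on $j$. If $j=0$, then $i=m$. If the code lies in $H_{j+1}\setminus H_j$, it equals $l\theta$ with $r\theta\in H_j$. No $l$ has outermost symbol $Q_m$, so $i<m$. By the uniqueness in the claim, $r\theta$ is the code of the next configuration, from which the machine halts by induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]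
Let $\sigma=\tau\cup\{G,M\}$ and $c_e=Q_0(\nu_{2^e},\nu_0)$. By Proposition~\ref{prop:horn}, Lemma~\ref{lem:halt} and the choice of the machine,
\[
\Sigma\vdash G(c_e)\approx c_e\iff c_e\in H\iff\text{the machine halts from }(0;2^e,0)\iff e\in W .
\]
The map sending $e$ to the equation $G(c_e)\approx c_e$ is a many-one reduction of $W$ to $E$, and $E$ is r.e. The last two assertions follow.
\end{proof}

A convergent system decides its theory only if one can find out which rules apply to a given term. For rules that do not lengthen terms this is a finite search, and so such a system cannot be recursive when the theory is undecidable. Call $R$ \emph{closed under renaming} if $l\to r\in R$ implies $l\pi\to r\pi\in R$ for every permutation $\pi$ of the variables.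

\begin{corollary}\label{cor:rewrite}
Let $E$ be an undecidable theory as in Theorem~\ref{thm:A}. Let $R$ be a convergent rewrite system for $E$, closed under renaming, in which every rule $l\to r$ satisfies $\mathrm{Var}(r)\subseteq\mathrm{Var}(l)$ and $|r|\le|l|$. Then $R$ is not recursive. In particular, a perfect base of $E$ that, taken up to renaming of variables (that is, as a set of rules closed under renaming), consists of rules $F(u_1,\dots,u_n)\to u_1$ is not recursive.
\end{corollary}

\begin{proof}
Suppose that $R$ is recursive, and let $t$ be a term with $|t|=d$. If a rule $l\to r$ applies to $t$, then a subterm of $t$ is an instance of $l$, so $|r|\le|l|\le d$ and the rule has at most $d$ variables. By closure under renaming, a rule with variables among $x_1,\dots,x_d$ applies as well. Since the signature is finite, there are finitely many pairs $(l,r)$ with $|r|\le|l|\le d$ and variables among $x_1,\dots,x_d$. Test each for membership in $R$ and for applicability to $t$. This decides whether $t$ is irreducible and, if it is not, produces a step. By termination, iterating computes the normal form of $t$. Comparing normal forms decides $E$, a contradiction. For the last assertion, a perfect base is a convergent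 system for $E$, and rules $F(u_1,\dots,u_n)\to u_1$ satisfy both conditions on $l$ and $r$.
\end{proof}

\section{One operation symbol suffices}\label{sec:onesymbol}

We prove part (1) of Theorem~\ref{thm:B}, first for one binary symbol, written as a product. Algebras with one binary operation are called \emph{groupoids}. Let $\sigma'=\{F_1,\dots,F_q\}$ be a finite signature with arities $n_k\ge1$.

A translation preserves the absorption shape if it renders $F_k(x_1,\dots,x_{n_k})$ as $x_1\cdot K_k(x_1,\dots,x_{n_k})$ for a groupoid term $K_k$: the first argument stays the first factor. This is why constants are excluded, since a constant has no first argument. The difficulty is that the translation must not create new consequences. Rendering $M(x,y)$ as $x\cdot y$ and $G(x)$ as $x\cdot x$, for instance, would force $G(x)\approx M(x,x)$. So $K_k$ should act as a \emph{key} that records the index $k$ and all arguments, and the product $a\cdot b$ should return $F_k(a,\dots)$ when $b$ is a key for $a$ and should be an injective pairing otherwise. A second difficulty arises: the key is itself computed with the product, so we need products that never trigger the first behavior. Two kinds will be safe. A square $b\cdot b$ is safe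 because a key for $b$ is larger than $b$, and a product $a\cdot(b\cdot b)$ is safe because a key is never a square. We therefore build keys from these two operations only. Put
\[
D(x)=x\cdot x,\qquad [x,y]=x\cdot(y\cdot y),\qquad [x_1]=x_1,\qquad [x_1,\dots,x_n]=[[x_1,\dots,x_{n-1}],x_n],
\]
\[
\Lambda_k=\bigl[[x_1,\dots,x_{n_k}],\,D^k(x_1)\bigr],\qquad K_k=[\Lambda_k,\Lambda_k].
\]
The entry $D^k(x_1)$ records the index $k$ without the help of constants, and the doubling $[\Lambda_k,\Lambda_k]$ keeps keys from being squares. For example, if $F_1$ is unary, then $\Lambda_1=x_1\cdot\bigl((x_1\cdot x_1)\cdot(x_1\cdot x_1)\bigr)$ and $K_1=\Lambda_1\cdot(\Lambda_1\cdot\Lambda_1)$.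

\begin{lemma}\label{lem:coding}
Every countably infinite $\sigma'$-algebra $A$ carries a binary operation $\cdot$ such that
\[
a_1\cdot K_k(a_1,\dots,a_{n_k})=F_k^A(a_1,\dots,a_{n_k})\qquad\text{for all }k\text{ and all }a_i\in A .
\]
\end{lemma}

\begin{proof}
We may assume that the universe of $A$ is $\mathbb N$. The function $p(a,b)=2^a3^b$ is injective and satisfies $p(a,b)>\max(a,b)$. Define the intended values of the terms above:
\[
d(a)=p(a,a),\qquad \langle a,b\rangle=p(a,d(b)),\qquad \kappa(a)=\langle a,a\rangle,
\]
\[
\lambda_k(a_1,\dots,a_{n_k})=\bigl\langle\langle a_1,\dots,a_{n_k}\rangle,\,d^k(a_1)\bigr\rangle,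
\]
where $\langle a_1\rangle=a_1$ and $\langle a_1,\dots,a_n\rangle=\langle\langle a_1,\dots,a_{n-1}\rangle,a_n\rangle$. The functions $d$, $\langle\,\cdot\,,\cdot\,\rangle$ and $\kappa$ are injective, and so is $\langle a_1,\dots,a_n\rangle$ for each fixed $n$, by induction on $n$. Also $d(a)>a$ and $\langle a,b\rangle>d(b)>b$. Define
\[
a\cdot b=\begin{cases}F_k^A(a,a_2,\dots,a_{n_k})&\text{if }b=\kappa(\lambda_k(a,a_2,\dots,a_{n_k}))\text{ for some }k,a_2,\dots,a_{n_k},\\ p(a,b)&\text{otherwise.}\end{cases}
\]

\emph{The product is well defined.} Let $\kappa(\lambda_k(a,a_2,\dots,a_{n_k}))=\kappa(\lambda_j(a,b_2,\dots,b_{n_j}))$. By injectivity, $d^k(a)=d^j(a)$ and $\langle a,a_2,\dots,a_{n_k}\rangle=\langle a,b_2,\dots,b_{n_j}\rangle$. The sequence $a,d(a),d^2(a),\dots$ is strictly increasing, so $k=j$. The two lists then have the same length, so $a_i=b_i$ for all $i$.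

\emph{Squares are safe.} We have $\kappa(\lambda_k(b,\dots))>\lambda_k(b,\dots)>d^k(b)>b$. So the first clause never applies to $b\cdot b$, and $b\cdot b=p(b,b)=d(b)$.

\emph{Products with squares are safe.} If $d(b)=\kappa(c)$, then $p(b,b)=p(c,d(c))$, so $c=b=d(c)>c$, which is absurd. So the first clause never applies to $a\cdot d(b)$, and $a\cdot(b\cdot b)=p(a,d(b))=\langle a,b\rangle$.

Consequently $D$, $[\,\cdot\,,\cdot\,]$, $\Lambda_k$ and $K_k$ evaluate to $d$, $\langle\,\cdot\,,\cdot\,\rangle$, $\lambda_k$ and $\kappa\circ\lambda_k$, and the first clause gives the lemma.
\end{proof}

Translate $\sigma'$-terms to groupoid terms by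
\[
x^\circ=x,\qquad F_k(t_1,\dots,t_{n_k})^\circ=t_1^\circ\cdot K_k(t_1^\circ,\dots,t_{n_k}^\circ).
\]
An absorption equation $F_k(t_1,\dots,t_{n_k})\approx t_1$ becomes $t_1^\circ\cdot v\approx t_1^\circ$ for a term $v$, which is an absorption equation. If a set carries a $\sigma'$-algebra and a groupoid related by the identity of Lemma~\ref{lem:coding}, then $t$ and $t^\circ$ have the same value under every assignment, by induction on $t$. Hence $s\approx t$ holds in the algebra if and only if $s^\circ\approx t^\circ$ holds in the groupoid.

\begin{lemma}\label{lem:circ}
Let $\Sigma$ be a set of absorption equations over $\sigma'$, and $\Sigma^\circ$ the set of their translations. Then $\Sigma\vdash s\approx t$ if and only if $\Sigma^\circ\vdash s^\circ\approx t^\circ$.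
\end{lemma}

\begin{proof}
Let $\Sigma\vdash s\approx t$, and let $B$ be a groupoid satisfying $\Sigma^\circ$. Define $F_k$ on $B$ by $F_k(a_1,\dots,a_{n_k})=a_1\cdot K_k(a_1,\dots,a_{n_k})$. This $\sigma'$-algebra satisfies $\Sigma$, hence $s\approx t$, so $B$ satisfies $s^\circ\approx t^\circ$.

Let $\Sigma\not\vdash s\approx t$, and let $A$ be the free algebra of the theory of $\Sigma$. It satisfies $\Sigma$, fails $s\approx t$, and is countable. It is also infinite. Indeed, on a two-element set let every $F_k$ be the projection to the first argument. This algebra satisfies every absorption equation and fails $x\approx y$ for distinct variables $x,y$, so distinct variables are distinct elements of $A$. With the product of Lemma~\ref{lem:coding}, the groupoid $(A,\cdot)$ satisfies $\Sigma^\circ$ and fails $s^\circ\approx t^\circ$.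
\end{proof}

The passage from a binary symbol to an arbitrary symbol $F\in\sigma$ of arity $n\ge2$ needs no coding. Translate groupoid terms to $\sigma$-terms by
\[
x^\#=x,\qquad (u\cdot v)^\#=F(u^\#,v^\#,\dots,v^\#).
\]
An absorption equation $u\cdot v\approx u$ becomes $F(u^\#,v^\#,\dots,v^\#)\approx u^\#$, an absorption equation in which no symbol other than $F$ occurs.

\begin{lemma}\label{lem:sharp}
Let $\Gamma$ be a set of groupoid equations and $\Gamma^\#$ the set of their translations. Then $\Gamma\vdash u\approx v$ if and only if $\Gamma^\#\vdash u^\#\approx v^\#$ in the signature $\sigma$.
\end{lemma}

\begin{proof}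
If a set carries a $\sigma$-algebra and a groupoid with $a\cdot b=F(a,b,\dots,b)$ for all $a,b$, then $u$ and $u^\#$ have the same value under every assignment, by induction on $u$. Every $\sigma$-algebra is paired in this way with a groupoid: take the identity as the definition of the product. Every groupoid is paired with a $\sigma$-algebra: put $F(a_1,\dots,a_n)=a_1\cdot a_2$, which uses $n\ge2$, and interpret the other symbols arbitrarily. So there is a groupoid satisfying $\Gamma$ and failing $u\approx v$ if and only if there is a $\sigma$-algebra satisfying $\Gamma^\#$ and failing $u^\#\approx v^\#$. Birkhoff's theorem finishes the proof.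
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $W$ be $m$-complete, and let $\sigma'$, $\Sigma$, $G$, $c_e$ be given by Theorem~\ref{thm:A}; the signature $\sigma'$ is finite and has no constants. Let $F\in\sigma$ be the prescribed symbol of arity $n\ge2$. The set $(\Sigma^\circ)^\#$ is a finite set of absorption equations involving only $F$. By Lemmas~\ref{lem:circ} and~\ref{lem:sharp},
\[
e\in W\iff(\Sigma^\circ)^\#\vdash (G(c_e)^\circ)^\#\approx(c_e^\circ)^\# .
\]
The equation on the right is computable from $e$, and it has the form $F(u_1,\dots,u_n)\approx u_1$ because both translations preserve absorption equations. So $W$ many-one reduces to the theory of $(\Sigma^\circ)^\#$ through equations of this form, and the theory is r.e.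
\end{proof}

\section{Unary signatures}\label{sec:unary}

Let $\sigma$ have only unary symbols, called \emph{letters}, and constants. Variables and constants are \emph{atoms}. Every term is $w\xi$ for a word $w=a_1\cdots a_p$ of letters, possibly empty, and an atom $\xi$, meaning $a_1(\cdots a_p(\xi)\cdots)$. The subterms of a term form a chain. Let $\Sigma$ be a finite base; its members have the form $aw\xi\approx w\xi$. Let $O$ be the finite set of letters $a$ that occur in this outermost position.

We construct a set $N$ of normal terms and, for $s\in N$, a set $\Pi(s)$ of letters that are to fix $s$. A letter $a$ acts on $s\in N$ by $s\mapsto s$ if $a\in\Pi(s)$ and by $s\mapsto as$ otherwise. A base equation $aw\xi\approx w\xi$ forces $a\in\Pi(s)$ whenever $w$ carries an admissible value $v$ of $\xi$ to $s$. The point is that letters never shorten a normal term, so on the way from $v$ to $s$ only subterms of $s$ are visited. This allows recursion on length. One circularity remains: once $s$ is reached, the remaining letters of $w$ must themselves lie in $\Pi(s)$. We resolve it by taking a least fixed point.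

\begin{definition}\label{def:N}
Define $N$ and $\Pi$ by simultaneous recursion on length. Every atom is in $N$, and $as\in N$ if and only if $s\in N$ and $a\notin\Pi(s)$. Thus $N$ is closed under subterms. Let $s\in N$ and let $X$ be a set of letters. The automaton $\mathcal A(s,X)$ has the subterms of $s$ as states and the transitions
\begin{itemize}
\item $u\xrightarrow{a}u$ for $u\ne s$ and $a\in\Pi(u)$;
\item $u\xrightarrow{a}au$ whenever $au$ is a subterm of $s$;
\item $s\xrightarrow{a}s$ for $a\in X$.
\end{itemize}
It is a path from the atom of $s$ to $s$ with loops at the states. There is at most one transition for each state and letter, because $au\in N$ gives $a\notin\Pi(u)$. A word $w$ \emph{leads from $v$ to $s$} in $\mathcal A(s,X)$ if, starting at $v$ and reading $w$ from right to left, every letter has a transition and the last state is $s$. Let $\Phi_s(X)$ be the set of letters $a$ for which there are a base equation $aw\xi\approx w\xi$ and a subterm $v$ of $s$, with $v=\xi$ if $\xi$ is a constant, such that $w$ leads from $v$ to $s$ in $\mathcal A(s,X)$. Put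
\[
X_0=\emptyset,\qquad X_{j+1}=\Phi_s(X_j),\qquad \Pi(s)=\bigcup_jX_j .
\]
\end{definition}

Enlarging $X$ only adds transitions, so $\Phi_s$ is monotone and $X_0\subseteq X_1\subseteq\cdots\subseteq O$. Hence $X_j=X_{j+1}$ for some $j\le|O|$, and the sequence is constant from there on. Therefore
\begin{equation}\label{eq:fix}
\Phi_s(\Pi(s))=\Pi(s),
\end{equation}
the set $\Pi(s)$ is computable from $s$, and membership in $N$ is decidable. The finiteness of the base is used here, and only here.

\begin{example}\label{ex:unary}
Extend the base from Section~\ref{sec:intro} to
\[
\text{(i) } abx\approx bx,\qquad \text{(ii) } babx\approx abx,\qquad \text{(iii) } acabx\approx cabx ,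
\]
with words $w=b$, $ab$, $cab$. Each word is read starting with $b$. For $s=x$ the automaton $\mathcal A(x,\emptyset)$ has no transitions, so $X_1=\emptyset$ and $\Pi(x)=\emptyset$. For $s=bx$, the word $b$ leads from $x$ to $bx$, while $ab$ and $cab$ need a loop at $bx$; so $X_1=\{a\}$. With the loop $a$, the word $ab$ leads from $x$ to $bx$, so $X_2=\{a,b\}=O$ and $\Pi(bx)=\{a,b\}$. The second stage has found the rule $bbx\to bx$. For $s=cbx$ the path is $x\xrightarrow{b}bx\xrightarrow{c}cbx$ with loops $a,b$ at $bx$. The word $cab$ leads from $x$ through $bx$, $bx$ to $cbx$, so $a\in X_1$. The words $b$ and $ab$ end at $bx$ when started at $x$ or $bx$, and need a loop $b$ when started at $cbx$. So $X_1=X_2=\{a\}=\Pi(cbx)$, which records the consequence $acbx\approx cbx$ of (i) and (iii).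
\end{example}

Make $N$ a $\sigma$-algebra: each constant is interpreted by itself, and
\[
a^N(s)=\begin{cases}s&\text{if }a\in\Pi(s),\\ as&\text{otherwise.}\end{cases}
\]
The values lie in $N$ by the definition of $N$. The next two lemmas say that the sets $\Pi(s)$ are large enough and not too large.

\begin{lemma}\label{lem:model}
The algebra $N$ satisfies $\Sigma$.
\end{lemma}

\begin{proof}
Take a base equation $aw\xi\approx w\xi$ and an assignment. Let $v\in N$ be the value of $\xi$, so $v=\xi$ if $\xi$ is a constant, and let $s$ be the value of $w\xi$. Evaluating $w$ letter by letter from the right gives values $v=u_0,u_1,\dots,u_p=s$ with $u_{i+1}=b^N(u_i)$, where $b$ is the letter read at that step. Each $u_i$ is a subterm of $u_{i+1}$, so all $u_i$ are subterms of $s$. We check that $u_i\xrightarrow{b}u_{i+1}$ is a transition of $\mathcal A(s,\Pi(s))$. If $u_{i+1}=bu_i$, it is a transition of the second kind. Otherwise $u_{i+1}=u_i$ and $b\in\Pi(u_i)$, and it is of the first kind if $u_i\ne s$ and of the third kind if $u_i=s$. So $w$ leads from $v$ to $s$ in $\mathcal A(s,\Pi(s))$. By \eqref{eq:fix}, $a\in\Pi(s)$, that is, $a^N(s)=s$.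
\end{proof}

\begin{lemma}\label{lem:sound}
If $s\in N$ and $a\in\Pi(s)$, then $\Sigma\vdash as\approx s$.
\end{lemma}

\begin{proof}
We use induction on the length of $s$ and, for fixed $s$, on the stage $j$, proving the claim for all $a\in X_j$. There is nothing to prove for $X_0$. Let $a\in X_{j+1}$, witnessed by $aw\xi\approx w\xi$ and $v$. For every transition $u\xrightarrow{b}u'$ of $\mathcal A(s,X_j)$ we have $\Sigma\vdash bu\approx u'$: for the first kind by induction on length, for the second kind because $bu=u'$, and for the third kind by induction on $j$. Hence, if the state after reading the final segment $w'$ of $w$ is $u$, then $\Sigma\vdash w'v\approx u$, by induction on the length of $w'$. In particular $\Sigma\vdash wv\approx s$. The equation $awv\approx wv$ is an instance of the base equation if $\xi$ is a variable, and is the base equation itself if $\xi$ is a constant, since then $v=\xi$. Therefore $as\approx awv\approx wv\approx s$.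
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
For a term $t$ let $\mathrm{nf}(t)\in N$ be the value of $t$ in $N$ when every variable is assigned to itself. It is computable, since $\Pi$ is. We show $\Sigma\vdash t\approx\mathrm{nf}(t)$ by induction on $t$. For an atom, $\mathrm{nf}(t)=t$. For $t=at'$ put $s=\mathrm{nf}(t')$; then $\Sigma\vdash at'\approx as$. If $a\notin\Pi(s)$, then $as=\mathrm{nf}(t)$. If $a\in\Pi(s)$, then $\Sigma\vdash as\approx s$ by Lemma~\ref{lem:sound}, and $s=\mathrm{nf}(t)$.

So $\mathrm{nf}(t_1)=\mathrm{nf}(t_2)$ implies $\Sigma\vdash t_1\approx t_2$. Conversely, if $\Sigma\vdash t_1\approx t_2$, then $t_1\approx t_2$ holds in $N$ by Lemma~\ref{lem:model}, so $\mathrm{nf}(t_1)=\mathrm{nf}(t_2)$. Comparing $\mathrm{nf}(t_1)$ with $\mathrm{nf}(t_2)$ decides the theory.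
\end{proof}

\begin{remark}
The arity bound is used in Lemma~\ref{lem:model}, in the statement that all intermediate values are subterms of the final value. A unary absorption discards nothing but a letter. A binary absorption discards an argument: in Example~\ref{ex:gadget} the term $M(Px,QSx)$ equals $Px$, and its argument $QSx$ has disappeared. Equation \eqref{eq:2} then makes the behavior of $G$ at $Px$ depend on its behavior at a longer term, and recursion on length is no longer available. In Section~\ref{sec:machines} that term is the code of the next configuration.
\end{remark}

\begin{thebibliography}{9}

\bibitem{minsky}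
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{source}
\emph{Some decidable congruences of free monoids},
\texttt{http://ka.karlin.mff.cuni.cz/jezek/088/unar.pdf}.

\end{thebibliography}
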